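
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Quasi-varieties generating the representable cylindric algebras\\ are not finitely axiomatizable}


\begin{abstract}
A quasi-variety can be finitely axiomatizable although the variety it generates is not. We show that this does not happen for representable cylindric algebras. For $3\le n<\omega$ no finitely axiomatizable quasi-variety generates $\mathrm{RCA}_n$, and no finite schema axiomatizable quasi-variety generates $\mathrm{RCA}_\omega$; arbitrary first-order axioms and schemata are allowed. The reason is a transfer principle: in any axiomatization by quasi-equations of a quasi-variety generating $\mathrm{RCA}_\alpha$, those members whose premises are satisfiable by constants already axiomatize $\mathrm{RCA}_\alpha$. We also describe all quasi-varieties that generate $\mathrm{RCA}_\alpha$.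
\end{abstract}

\section{The question}

Let $\alpha$ be an ordinal and $U$ a set. For a sequence $s\in{}^{\alpha}U$, an index $i<\alpha$ and $u\in U$, let $s(i/u)$ be the sequence obtained from $s$ by replacing its $i$th entry by $u$. For $X\subseteq{}^{\alpha}U$ and $i,j<\alpha$ put
\[
C_iX=\{s\in{}^{\alpha}U: s(i/u)\in X\text{ for some }u\in U\},\qquad
D_{ij}=\{s\in{}^{\alpha}U: s_i=s_j\}.
\]
If $X$ is the relation defined by a formula in the variables $v_i$ $(i<\alpha)$, then $C_iX$ is defined by prefixing $\exists v_i$, and $D_{ij}$ is the meaning of $v_i=v_j$. A \emph{cylindric set algebra of dimension $\alpha$ with base $U$} is a subalgebra of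
\[
\langle \mathcal P({}^{\alpha}U),\cup,\cap,\setminus,\emptyset,{}^{\alpha}U,C_i,D_{ij}\rangle_{i,j<\alpha},
\]
where $\setminus$ is complementation. The class $\mathrm{RCA}_\alpha$ of \emph{representable cylindric algebras} of dimension $\alpha$ consists of all algebras of the similarity type $\langle +,\cdot,-,0,1,c_i,d_{ij}\rangle_{i,j<\alpha}$ that are isomorphic to subdirect products of cylindric set algebras of dimension $\alpha$. It is known that $\mathrm{RCA}_\alpha$ is a variety, that is, the class of all models of its set $\mathbf{Eq}(\mathrm{RCA}_\alpha)$ of valid equations.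

A \emph{quasi-equation} is a formula $\bigwedge_{k<r}\sigma_k=\tau_k\to\sigma=\tau$, and a \emph{quasi-variety} is a class axiomatized by quasi-equations. The variety generated by a quasi-variety $K$ is the class $\mathbf HK$ of homomorphic images of its members. We study the following problem, posed in \cite{HPL}.

\begin{quote}
Let $2<n<\omega$. Is there a finitely axiomatizable quasi-variety $K$ with $\mathbf HK=\mathrm{RCA}_n$? Is there a finite schema axiomatizable quasi-variety $K$ with $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$?
\end{quote}

Here, in dimension $\omega$, a \emph{schema} is a formula whose dimension indices are index variables; its \emph{instances} arise by substituting distinct natural numbers for distinct index variables, and a class is \emph{finite schema axiomatizable} if it is axiomatized by all instances of finitely many schemata. For $n\le2$ the class $\mathrm{RCA}_n$ is a finitely axiomatizable variety, so one may take $K=\mathrm{RCA}_n$.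

Axioms for a quasi-variety can be much simpler than those for the variety it generates, because the equational consequences of a few quasi-equations need not follow from finitely many of them.

\begin{example}\label{ex:words}
Take five unary operations $a,b,c,d,p$ and write words for their compositions, so that $pab\,x$ stands for $p(a(b(x)))$. Let $K_0$ be axiomatized by
\[
pab\,x=a\,x,\qquad ac\,x=ad\,x,\qquad p\,x=p\,y\to x=y .
\]
The equations $e_n$: $ab^nc\,x=ab^nd\,x$ hold in $K_0$ for all $n<\omega$. Indeed $e_0$ is an axiom, and $e_n$ may be written as $pab^{n+1}c\,x=pab^{n+1}d\,x$, which gives $e_{n+1}$ since $p$ is injective. We show that the variety generated by $K_0$ is not finitely axiomatizable.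

Let $\Gamma_n$ consist of $pab\,x=a\,x$ and $e_0,\dots,e_n$, and let $\Gamma=\bigcup_n\Gamma_n$. Rewrite words by $pab\to a$ and $ab^ic\to ab^id$, where $i\le n$ for $\Gamma_n$ and $i$ is arbitrary for $\Gamma$. Each step decreases the length, or keeps it and decreases the number of letters $c$, so rewriting terminates. Left-hand sides overlap only in $pab^ic$ with $i\ge1$, and both ways of rewriting this word lead to $ab^{i-1}d$. So normal forms are unique, and two words are equal modulo $\Gamma_n$, or modulo $\Gamma$, iff they have the same normal form. Since $ab^{n+1}c$ and $ab^{n+1}d$ are distinct normal forms for $\Gamma_n$, the equation $e_{n+1}$ does not follow from $\Gamma_n$.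

Moreover $p$ is injective in the free algebras of $\Gamma$. To see this, let $w$ be a normal form for $\Gamma$. If $w=abw_1$, then $pw$ rewrites to $aw_1$, which is normal: a left-hand side in it would have to start at the first letter, so $w_1$ would begin with some $b^ic$ and $w$ with $ab^{i+1}c$. If $w$ does not begin with $ab$, then $pw$ is normal. The normal form of $pw$ begins with $a$ in the first case and with $p$ in the second, and it determines $w$. Hence the free algebras of $\Gamma$ are in $K_0$, and $\Gamma$ axiomatizes the variety generated by $K_0$. By compactness, any finite set of first-order sentences axiomatizing this variety would follow from some $\Gamma_n$. But then $\Gamma_n$ would imply $e_{n+1}$, which it does not.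
\end{example}

One might therefore hope for a clever finite set of quasi-equations axiomatizing a quasi-variety that generates $\mathrm{RCA}_n$. The answer is negative in every case.

\begin{theorem}\label{thm:main}
Let $\alpha\ge3$ and let $K$ be a quasi-variety with $\mathbf HK=\mathrm{RCA}_\alpha$. Then for no $k<\omega$ is $K$ axiomatizable by universal formulas (in particular, by quasi-equations) each containing at most $k$ variables. Consequently:
\begin{enumerate}
\item[(a)] for $3\le n<\omega$, no quasi-variety $K$ with $\mathbf HK=\mathrm{RCA}_n$ is axiomatizable by finitely many first-order sentences;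
\item[(b)] no quasi-variety $K$ with $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$ is axiomatizable by finitely many schemata, even if the schemata are arbitrary first-order formulas.
\end{enumerate}
\end{theorem}

\paragraph{The idea.} In Example~\ref{ex:words} the premise $p\,x=p\,y$ is satisfied by $x=y$ in every algebra of $K_0$, yet the quasi-equation fails in the generated variety, for instance in the two-element algebra whose five operations are one and the same constant map. In $\mathrm{RCA}_\alpha$ this cannot happen. A quasi-equation involves only finitely many indices, and with respect to these an algebra can be cut along an element $b$ expressing ``the premise holds here''. On $b$ we keep a given assignment; off $b$ we replace it by constants that satisfy the premise. The new assignment satisfies the premise everywhere, and this is an \emph{equational} fact. So a quasi-equation valid in $K$ is valid in all of $\mathrm{RCA}_\alpha$, unless no constants satisfy its premise. In that exceptional case, multiplying an algebra by the algebra $M$ of constants makes the quasi-equation hold vacuously. It follows (Theorem~\ref{thm:transfer}) that an axiomatization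 of $K$ by quasi-equations contains one of $\mathrm{RCA}_\alpha$. Section~\ref{sec:split} constructs, for each $k$, a nonrepresentable algebra whose $k$-generated subalgebras are all representable. Section~\ref{sec:proof} combines the two, and Section~\ref{sec:class} classifies the quasi-varieties generating $\mathrm{RCA}_\alpha$.

\section{Free algebras and constants}\label{sec:prelim}

\paragraph{Conventions.} Except in Example~\ref{ex:words}, all algebras have the similarity type of $\mathrm{RCA}_\alpha$. We write $x\oplus y$ for the symmetric difference and $x\le y$ for $x\cdot y=x$; an empty product is $1$. A \emph{constant term} is a term without variables. An algebra is \emph{$k$-generated} if it is generated by at most $k$ elements, and \emph{trivial} if $0=1$ in it. A \emph{universal formula} is a universally quantified open (that is, quantifier-free) formula. A natural number $n$ is the set $\{0,\dots,n-1\}$.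

\paragraph{Laws of cylindrification.} The set $C_iX$ consists of those sequences that can be brought into $X$ by a change of the $i$th entry. So the following hold in cylindric set algebras, hence in $\mathrm{RCA}_\alpha$:
\begin{gather}
x\le c_ix,\qquad c_i0=0,\qquad c_i(x+y)=c_ix+c_iy,\notag\\
c_ic_ix=c_ix,\qquad c_ic_jx=c_jc_ix,\label{eq:laws}\\
c_i(-c_ix)=-c_ix,\qquad c_i(c_ix\cdot y)=c_ix\cdot c_iy.\label{eq:closed}
\end{gather}
Call $z$ \emph{$i$-closed} if $c_iz=z$. By \eqref{eq:closed}, if $z$ is $i$-closed, then so is $-z$, and $c_i(z\cdot y)=z\cdot c_iy$ for all $y$.

\paragraph{Quasi-varieties.} For a quasi-variety $K$ let $\mathrm{Qe}(K)$ be the set of all quasi-equations valid in $K$; it axiomatizes $K$. A quasi-variety $K$ is closed under isomorphic copies, subalgebras and direct products. Hence the variety it generates is indeed $\mathbf HK$, and $K$ contains its free algebras, which are determined up to isomorphism by $\mathbf{Eq}(K)$.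

Let $F$ be the $\mathrm{RCA}_\alpha$-free algebra on the generators $x_0,x_1,\dots$, and let $M\le F$ be its subalgebra generated by $\emptyset$; its elements are the values of the constant terms. These two algebras depend only on $\alpha$. A finite system of equations is \emph{satisfiable} in an algebra if some assignment of elements satisfies all its equations simultaneously. The empty system is always satisfiable.

\begin{lemma}\label{lem:FM}
\begin{enumerate}
\item An equation holds in $F$ at the free generators iff it is valid in $\mathrm{RCA}_\alpha$. In particular, an equation between constant terms holds in $M$ iff it is valid in $\mathrm{RCA}_\alpha$.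
\item A finite system of equations is satisfiable in $F$ iff it is satisfiable in $M$.
\item A quasi-variety $K$ satisfies $\mathbf HK=\mathrm{RCA}_\alpha$ iff $F\in K\subseteq\mathrm{RCA}_\alpha$, and also iff $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) This is the defining property of $F$. (2) We have $M\le F$, and there is a homomorphism $F\to M$, sending all generators to $0$; homomorphisms preserve satisfied equations. (3) Since $\mathbf HK$ and $\mathrm{RCA}_\alpha$ are varieties and $\mathbf{Eq}(\mathbf HK)=\mathbf{Eq}(K)$, they coincide iff $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$. In that case $K\subseteq\mathrm{RCA}_\alpha$, and the free algebra of $K$ on countably many generators, a member of $K$, is isomorphic to $F$. Conversely, if $F\in K\subseteq\mathrm{RCA}_\alpha$, then $\mathbf{Eq}(\mathrm{RCA}_\alpha)\subseteq\mathbf{Eq}(K)\subseteq\mathbf{Eq}(F)$, and $\mathbf{Eq}(F)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$ by (1).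
\end{proof}

In finite dimension $M$ can be described explicitly. The main theorem does not need this; its strengthening in Theorem~\ref{thm:interval}(2) and the classification do.

\begin{lemma}\label{lem:M}
Let $1\le n<\omega$, and for $1\le i\le n$ let $M_i$ be the smallest cylindric set algebra of dimension $n$ with base of size $i$ (which is unique up to isomorphism). Then, for $\alpha=n$, $M\cong M_1\times\dots\times M_n$. In particular $M$ is finite.
\end{lemma}

\begin{proof}
Let $V$ be a nonempty set. For an equivalence relation $E$ on $n$ let $D_E$ be the set of all $s\in{}^nV$ such that $s_a=s_b$ iff $a\mathrel Eb$. These sets partition ${}^nV$, and $D_E\ne\emptyset$ iff $E$ has at most $|V|$ classes. We claim that if $D_E\neq\emptyset$, then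
\[
C_iD_E=\bigcup\{D_{E'}: E'\text{ and }E\text{ agree on }n\setminus\{i\}\}.
\]
The inclusion from left to right is clear. Let $s\in D_{E'}$ with $E'$ as indicated. We need $u\in V$ with $s(i/u)\in D_E$. If $i\mathrel Ej$ for some $j\neq i$, take $u=s_j$. Otherwise $\{i\}$ is an $E$-class, and the number of values of $s$ on $n\setminus\{i\}$ is the number of $E$-classes minus one, which is less than $|V|$. Take for $u$ any element of $V$ that is not one of these values.

By the claim, and since $D_{ij}$ is the union of the $D_E$ with $i\mathrel Ej$, the unions of sets $D_E$ form a cylindric set algebra. It is the smallest one with base $V$, since each $D_E$ is an intersection of sets $D_{ij}$ and complements of such sets. Its isomorphism type depends only on which $D_E$ are nonempty, that is, on $\min(|V|,n)$. So the smallest cylindric set algebra with base $V$ is isomorphic to $M_{\min(|V|,n)}$.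

An equation between constant terms is valid in $\mathrm{RCA}_n$ iff it holds in the smallest set algebra with base $V$ for every $V\ne\emptyset$ (the base $\emptyset$ gives a trivial algebra), hence iff it holds in $M_1\times\dots\times M_n$. By Lemma~\ref{lem:FM}(1), $M$ is therefore isomorphic to the subalgebra of $M_1\times\dots\times M_n$ generated by $\emptyset$. It remains to see that this subalgebra is the whole product. For $1\le i\le n$ the constant term
\[
\varepsilon_i=c_0\cdots c_{n-1}\prod_{a<b<i}-d_{ab}
\]
says that the base has at least $i$ elements: its value in $M_j$ is $1$ if $j\ge i$ and $0$ if $j<i$. Hence the terms $\varepsilon_i\cdot-\varepsilon_{i+1}$ $(1\le i<n)$ and $\varepsilon_n$ name the unit vectors $\mathbf 1_1,\dots,\mathbf 1_n$ of the product. Given $(y_1,\dots,y_n)$ in the product, choose constant terms $\rho_i$ whose value in $M_i$ is $y_i$; they exist because $M_i$, being smallest, is generated by $\emptyset$. Then $\sum_i\mathbf 1_i\cdot\rho_i$ has the value $(y_1,\dots,y_n)$.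
\end{proof}

\section{Premises that constants satisfy}\label{sec:transfer}

\paragraph{A small case.} Suppose $\alpha\ge1$ and $F$ satisfies a quasi-equation $c_0x=1\to\sigma(x)=\tau(x)$. We show by hand that it is valid in $\mathrm{RCA}_\alpha$. The constant $1$ satisfies the premise. The premise may fail for a given $x$, but it holds ``on $c_0x$''. So keep $x$ there and put the constant $1$ elsewhere:
\[
t(x)=c_0x\cdot x+(-c_0x)\cdot 1=x+(-c_0x).
\]
Then $c_0t(x)=c_0x+c_0(-c_0x)=c_0x+(-c_0x)=1$ holds identically in $\mathrm{RCA}_\alpha$, since $c_0$ is additive and $-c_0x$ is $0$-closed. Applying the quasi-equation in $F$ to $t(x_0)$, we find $\sigma(t(x_0))=\tau(t(x_0))$ at a free generator, so $\sigma(t(x))=\tau(t(x))$ is valid in $\mathrm{RCA}_\alpha$. Finally, if $A\in\mathrm{RCA}_\alpha$ and $c_0a=1$ in $A$, then $t(a)=a$, and so $\sigma(a)=\tau(a)$.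

Two properties of $t$ were used: it satisfies the premise identically, and it does not move solutions. For a general premise the difficulty is to find an element on which it holds and along which the algebra can be cut without disturbing any of the operations involved.

\paragraph{Cutting and gluing.} For a finite set $N=\{i_1,\dots,i_s\}\subseteq\alpha$, listed in a fixed order, put
\[
\Box_Ny=-c_{i_1}\cdots c_{i_s}(-y),
\]
and $\Box_\emptyset y=y$. In the full set algebra on ${}^{\alpha}U$, a sequence belongs to $\Box_NY$ iff every sequence differing from it only at places in $N$ belongs to $Y$. From \eqref{eq:laws}, \eqref{eq:closed} and the laws preceding them we get, in $\mathrm{RCA}_\alpha$,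
\begin{equation}\label{eq:box}
\Box_Ny\le y,\qquad \Box_N1=1,\qquad c_i\Box_Ny=\Box_Ny\ \ (i\in N).
\end{equation}
For the last law, $c_{i_1}\cdots c_{i_s}(-y)$ is $i$-closed for $i\in N$ because the $c_j$ commute and are idempotent, and complements of $i$-closed elements are $i$-closed.

\begin{lemma}[gluing]\label{lem:glue}
Let $A\in\mathrm{RCA}_\alpha$, let $N\subseteq\alpha$ be finite, and let $b\in A$ be $i$-closed for all $i\in N$. Let $\bar x,\bar u$ be tuples in $A$ of the same length and let $t_j=b\cdot x_j+(-b)\cdot u_j$. Then for every term $\rho$ all of whose indices lie in $N$,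
\[
b\cdot\rho(\bar t)=b\cdot\rho(\bar x)\qquad\text{and}\qquad -b\cdot\rho(\bar t)=-b\cdot\rho(\bar u).
\]
\end{lemma}

\begin{proof}
Since $-b$ is also $i$-closed for $i\in N$, the two statements are symmetric; we prove the first by induction on $\rho$. It is clear for variables and for the constants $0$, $1$, $d_{ij}$. Sums and products are immediate, and for complements we use $b\cdot-y=b\cdot-(b\cdot y)$. If $\rho=c_i\rho'$ with $i\in N$, then
\[
b\cdot c_i\rho'(\bar t)=c_i(b\cdot\rho'(\bar t))=c_i(b\cdot\rho'(\bar x))=b\cdot c_i\rho'(\bar x),
\]
where the outer equalities hold because $b$ is $i$-closed and the middle one is the induction hypothesis.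
\end{proof}

The lemma does not restrict the $u_j$. Later these will be constants, possibly named with indices outside $N$, and this does no harm.

For a quasi-equation $q$, say $\bigwedge_{k<r}\sigma_k=\tau_k\to\sigma=\tau$, put
\[
\gamma_q=\prod_{k<r}-(\sigma_k\oplus\tau_k),\qquad \delta_q=-(\sigma\oplus\tau),
\]
and let $N_q$ be the set of indices occurring in $q$. Over the Boolean axioms, $q$ is equivalent to $\gamma_q=1\to\delta_q=1$.

\begin{lemma}[key lemma]\label{lem:key}
Let $q$ be a quasi-equation that is valid in $F$ and whose premise is satisfiable in $M$. Then $q$ is valid in $\mathrm{RCA}_\alpha$, and so is the equation $\Box_{N_q}\gamma_q\le\delta_q$.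
\end{lemma}

\begin{proof}
Write $N,\gamma,\delta$ for $N_q,\gamma_q,\delta_q$, and let $\bar x=(x_0,\dots,x_{l-1})$ be the variables of $q$. Choose constant terms $\bar u=(u_0,\dots,u_{l-1})$ whose values in $M$ satisfy the premise. Then $\gamma(\bar u)=1$ holds in $M$, hence is valid in $\mathrm{RCA}_\alpha$. Define the terms
\[
b=\Box_N\gamma(\bar x),\qquad t_j=b\cdot x_j+(-b)\cdot u_j\quad(j<l).
\]
By \eqref{eq:box}, $b$ is $i$-closed for all $i\in N$, so Lemma~\ref{lem:glue} applies to $\gamma$ and $\delta$.

\emph{The terms $\bar t$ satisfy the premise identically.} In $\mathrm{RCA}_\alpha$,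
\[
\gamma(\bar t)=b\cdot\gamma(\bar t)+(-b)\cdot\gamma(\bar t)=b\cdot\gamma(\bar x)+(-b)\cdot\gamma(\bar u)=b+(-b)=1,
\]
because $b\le\gamma(\bar x)$ and $\gamma(\bar u)=1$.

\emph{Use of freeness.} In particular $\gamma(\bar t)=1$ in $F$ at the free generators. Since $F\models q$, also $\delta(\bar t)=1$ there. So $\delta(\bar t)=1$ is valid in $\mathrm{RCA}_\alpha$.

\emph{The terms $\bar t$ fix solutions.} Let $A\in\mathrm{RCA}_\alpha$ and let $\bar a$ satisfy the premise of $q$ in $A$. Then $\gamma(\bar a)=1$, so $b(\bar a)=\Box_N1=1$ and $t_j(\bar a)=a_j$. Hence $\delta(\bar a)=\delta(\bar t(\bar a))=1$, so $\bar a$ satisfies $q$.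

\emph{The equation.} By Lemma~\ref{lem:glue}, $b=b\cdot\delta(\bar t)=b\cdot\delta(\bar x)$ in $\mathrm{RCA}_\alpha$, that is, $\Box_N\gamma\le\delta$.
\end{proof}

\begin{example}\label{ex:proper}
The hypothesis on the premise cannot be dropped. Let $\alpha\ge2$ and let $q$ be $c_0c_1(-d_{01})=1\to0=1$. The premise contains no variable, and it fails in the nontrivial set algebras with one-element base, where $D_{01}$ is the unit. So by Lemma~\ref{lem:FM}(1) it fails in $F$, and $F\models q$ vacuously. But $q$ fails in $\mathcal P({}^{\alpha}2)$, where the premise holds. The quasi-variety of all members of $\mathrm{RCA}_\alpha$ satisfying $q$ contains $F$. By Lemma~\ref{lem:FM}(3) it generates $\mathrm{RCA}_\alpha$, although it is a proper subclass.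
\end{example}

How, then, do we deal with axioms like this one? Their premises are unsatisfiable in $M$, hence in every product $A\times M$, and so they hold vacuously in all such products.

\begin{theorem}[transfer]\label{thm:transfer}
Let $K$ be a quasi-variety with $\mathbf HK=\mathrm{RCA}_\alpha$, axiomatized by a set $\Sigma$ of quasi-equations, and let $\Sigma'\subseteq\Sigma$ consist of those members whose premise is satisfiable in $M$. Then $\Sigma'$ axiomatizes $\mathrm{RCA}_\alpha$. Moreover $B\times M\in K$ for all $B\in\mathrm{RCA}_\alpha$.
\end{theorem}

\begin{proof}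
By Lemma~\ref{lem:FM}(3), $F\in K\subseteq\mathrm{RCA}_\alpha$; hence also $M\in K$. All members of $\Sigma$ are valid in $F$, so $\mathrm{RCA}_\alpha\models\Sigma'$ by Lemma~\ref{lem:key}.

Now let $A$ be any algebra with $A\models\Sigma'$. We claim that $A\times M\models\Sigma$. If $q\in\Sigma'$, then $A\models q$ and $M\models q$, so $A\times M\models q$. If $q\in\Sigma\setminus\Sigma'$, then the premise of $q$ is not satisfiable in $M$, hence not in $A\times M$ (project a solution to $M$), and $q$ holds vacuously. Thus
\begin{equation}\label{eq:timesM}
A\models\Sigma'\quad\text{implies}\quad A\times M\in K .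
\end{equation}
Since $K\subseteq\mathrm{RCA}_\alpha$ and $A$ is a homomorphic image of $A\times M$, every model $A$ of $\Sigma'$ is in $\mathrm{RCA}_\alpha$. Finally, each $B\in\mathrm{RCA}_\alpha$ satisfies $\Sigma'$, so $B\times M\in K$ by \eqref{eq:timesM}.
\end{proof}

\begin{corollary}[equational form]\label{cor:equational}
In the situation of Theorem~\ref{thm:transfer}, $\mathrm{RCA}_\alpha$ is axiomatized by the Boolean axioms, the equations $c_i0=0$ $(i<\alpha)$, and the equations $\Box_{N_q}\gamma_q\le\delta_q$ for $q\in\Sigma'$. The last equations contain the same variables and indices as the corresponding quasi-equations in $\Sigma'$.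
\end{corollary}

\begin{proof}
These equations are valid in $\mathrm{RCA}_\alpha$; for the last ones this is Lemma~\ref{lem:key}. Conversely, let an algebra satisfy them and let the premise of $q\in\Sigma'$ hold at some assignment. Then $\gamma_q=1$ there, and $\Box_{N_q}1=1$ by $c_i0=0$. So $\delta_q=1$, which gives the conclusion of $q$. Thus the algebra satisfies $\Sigma'$, and it is in $\mathrm{RCA}_\alpha$ by Theorem~\ref{thm:transfer}.
\end{proof}

The Boolean axioms and $c_i0=0$ are among the usual axioms of cylindric algebras. In this sense, and up to these axioms, passing from $\mathrm{RCA}_\alpha$ to a smaller quasi-variety that generates it never simplifies the axioms.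

\section{Splitting an atom}\label{sec:split}

It remains to see that the axioms of $\mathrm{RCA}_\alpha$ are complicated for $\alpha\ge3$. The following lemma is due to H.~Andr\'eka \cite{Andreka}; we include a complete proof.

\begin{lemma}\label{lem:split}
Let $\alpha\ge3$ and $k<\omega$. There is an algebra $A\notin\mathrm{RCA}_\alpha$ all of whose $k$-generated subalgebras are in $\mathrm{RCA}_\alpha$.
\end{lemma}

\paragraph{The case $\alpha=3$, $k=0$.} Let $U=\{0,1,2\}$ and consider in $\mathcal P({}^3U)$ the atom $R=\{(0,1,2)\}$ and the set $P=\{s:s_0=0\}\supseteq R$. Replace $R$ by two disjoint elements $R_0,R_1$ with union $R$ and require $c_iR_0=c_iR_1=c_iR$ for $i<3$. (The general definition below makes this precise.) The subalgebra generated by $\emptyset$ does not notice the splitting and stays inside the old set algebra. But the new algebra is not representable. Suppose it is. Then it has a homomorphism $X\mapsto\hat X$ to a set algebra, with base $W$ say, such that $\hat R\ne\emptyset$; let $s\in\hat R$. Since $c_0R_j=c_0R$, there are $u_0,u_1\in W$ with $s(0/u_j)\in\hat R_j\subseteq\hat P$, and $u_0\ne u_1$ because $\hat R_0,\hat R_1$ are disjoint.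 However, ``$\{v: P(v)\}$ has only one element'' is expressed in the old algebra by the equations $c_1P=P$ and $P\cdot c_0(d_{01}\cdot P)\le d_{01}$. They hold for $\hat P$ as well: the first puts $s(0/u_0,1/u_1)$ and $s(0/u_1,1/u_1)$ into $\hat P$, so $s(0/u_0,1/u_1)\in\hat P\cap C_0(D_{01}\cap\hat P)\subseteq D_{01}$, and $u_0=u_1$, a contradiction.

For larger $k$ we make the $0$th domain of $R$ a set of $m=2^k$ elements and split $R$ into $m+1$ parts. Then $k$ elements cannot separate all $m+1$ parts, and fewer parts do fit into a representation. Two new points have to be dealt with. First, we need an atom $R$ whose projections to the coordinates all have $m$ elements; a group of symmetries provides it. Secondly, we must express ``at most $m$ elements'' by equations; the differences in $\mathbb Z_m$ serve for this, and the third dimension is used to say that they are functions.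

\begin{proof}[Proof of Lemma~\ref{lem:split}]
Let $m=2^k$, $U_i=\{i\}\times\mathbb Z_m$ for $i<\alpha$, $U=\bigcup_iU_i$, and
\[
R=\{s\in{}^{\alpha}U: s_i\in U_i\text{ for all }i<\alpha\}.
\]
The group $G=\prod_{i<\alpha}\mathbb Z_m$ acts on $U$ by $g(i,v)=(i,v+g_i)$ and on ${}^{\alpha}U$ by $s\mapsto g\circ s$. Let $A'$ be the set of all $G$-invariant subsets of ${}^{\alpha}U$. It is closed under the Boolean operations, it contains all $D_{ij}$ because each $g$ is injective on $U$, and it is closed under all $C_i$ because $g\circ\bigl(s(i/u)\bigr)=(g\circ s)(i/g(u))$. So $A'$ is a cylindric set algebra. The set $R$ is invariant, and $G$ is transitive on $R$. Hence $R$ is an atom of $A'$: every $a\in A'$ satisfies either $R\subseteq a$ or $a\cap R=\emptyset$.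

\medskip\noindent\emph{The algebras $A^{(p)}$, $1\le p<\omega$.} The universe of $A^{(p)}$ consists of the pairs $(a,J)$ with $a\in A'$, $a\cap R=\emptyset$ and $J\subseteq p$. The Boolean operations are coordinatewise, with complements $({}^{\alpha}U\setminus R)\setminus a$ and $p\setminus J$. Thus the atom $R$ has been replaced by $p$ atoms. For $a\in A'$ let
\[
e(a)=\begin{cases}(a\setminus R,\;p)&\text{if }R\subseteq a,\\ (a,\;\emptyset)&\text{if }a\cap R=\emptyset.\end{cases}
\]
Put $d_{ij}=e(D_{ij})$ and
\begin{equation}\label{eq:ci}
c_i(a,\emptyset)=e(C_ia),\qquad c_i(a,J)=e(C_i(a\cup R))\quad\text{if }J\ne\emptyset.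
\end{equation}
So $c_i$ treats each nonempty part of $R$ as if it were $R$. The map $e$ is an embedding of $A'$ into $A^{(p)}$. It is injective, and it respects the Boolean operations and $d_{ij}$. It respects $c_i$ as well: if $a\cap R=\emptyset$, then $c_ie(a)=c_i(a,\emptyset)=e(C_ia)$, and if $R\subseteq a$, then $c_ie(a)=c_i(a\setminus R,p)=e(C_i((a\setminus R)\cup R))=e(C_ia)$.

\medskip\noindent\emph{(i) If $1\le p\le m$, then $A^{(p)}\in\mathrm{RCA}_\alpha$.} We partition $R$ into $p$ sets, each of which meets every line of $R$ in every direction. Identify $\mathbb Z_p$ with $p=\{0,\dots,p-1\}$ as a set, and choose any surjective map $f:\mathbb Z_m\to\mathbb Z_p$ of sets. Call $s,s'\in R$ equivalent if they differ in only finitely many coordinates, and choose a representative in each class. For $s\in R$ with $s_i=(i,v_i)$, whose class has the representative $r$ with $r_i=(i,w_i)$, let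
\[
\chi(s)=\sum_{i<\alpha}\bigl(f(v_i)-f(w_i)\bigr)\in\mathbb Z_p ,
\]
a sum with only finitely many nonzero terms. If for one $i$ we let $s_i$ run through $U_i$, then $s$ stays in its class, $f(v_i)$ runs through all of $\mathbb Z_p$, and so does $\chi(s)$. Hence the sets $S_j=\chi^{-1}(j)$, $j<p$, are nonempty, partition $R$, and satisfy $R\subseteq C_iS_j$ for all $i<\alpha$. Then $C_iR\subseteq C_iC_iS_j=C_iS_j\subseteq C_iR$, so
\[
C_iS_j=C_iR\qquad(i<\alpha,\ j<p).
\]
Consider the map $\varphi(a,J)=a\cup\bigcup_{j\in J}S_j$ from $A^{(p)}$ to $\mathcal P({}^{\alpha}U)$. It is injective and preserves the Boolean operations because the $S_j$ partition $R$ into nonempty parts. We have $\varphi(e(a))=a$ for $a\in A'$, so $\varphi(d_{ij})=D_{ij}$. Moreover $C_i\varphi(a,J)=C_ia\cup\bigcup_{j\in J}C_iS_j$ equals $C_ia$ if $J=\emptyset$ and $C_i(a\cup R)$ otherwise. By \eqref{eq:ci}, this is $\varphi(c_i(a,J))$. So $\varphi$ is an embedding into a cylindric set algebra.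

\medskip\noindent
From now on let $A=A^{(m+1)}$.

\medskip\noindent\emph{(ii) Every $k$-generated subalgebra of $A$ is in $\mathrm{RCA}_\alpha$.} Let it be generated by $(a_l,J_l)$, $l<k'$, where $k'\le k$. Partition $m+1=\{0,\dots,m\}$ into blocks $B_0,\dots,B_{p-1}$, putting $j$ and $j'$ into the same block iff they belong to the same sets $J_l$, $l<k'$. Then $1\le p\le2^{k'}\le m$. The set $A_*$ of all $(a,J)\in A$ with $J$ a union of blocks contains the generators. It is closed under the Boolean operations, and also under the $c_i$ and $d_{ij}$, whose values have second component $\emptyset$ or $m+1$. The map $(a,J)\mapsto(a,\{r<p:B_r\subseteq J\})$ is an isomorphism from $A_*$ onto $A^{(p)}$: it respects the Boolean operations, it sends the $e(a)$ of $A$ to the $e(a)$ of $A^{(p)}$, and by \eqref{eq:ci} the value $c_i(a,J)$ depends only on $a$ and on whether $J$ is empty. Now apply (i).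

\medskip\noindent\emph{(iii) $A\notin\mathrm{RCA}_\alpha$.} We identify $a\in A'$ with $e(a)\in A$. Consider the invariant sets
\[
P=\{s: s_0\in U_0\},\qquad F_i=\{s: s_0=(0,v),\ s_1=(0,v+i)\text{ for some }v\in\mathbb Z_m\}\quad(i\in\mathbb Z_m).
\]
Clearly $R\le P$. The following hold in $A'$, and therefore in $A$:
\begin{gather}
c_1P=P,\qquad P\cdot c_0(d_{01}\cdot P)\le\sum_{i\in\mathbb Z_m}F_i,\label{eq:P}\\
c_2F_i=F_i,\qquad F_i\cdot c_1(d_{12}\cdot F_i)\le d_{12}.\label{eq:F}
\end{gather}
The sets $P$ and $F_i$ do not depend on the coordinates $1$ and $2$, respectively. A sequence $s$ in the left-hand side of the inclusion in \eqref{eq:P} satisfies $s_0\in U_0$ and $s(0/s_1)\in P$, so $s_0,s_1\in U_0$, and $s\in F_i$ for the difference $i$ of their second components. If $s$ is in the left-hand side of the inclusion in \eqref{eq:F}, then $s\in F_i$ and $s(1/s_2)\in F_i$, so $s_1=(0,v+i)=s_2$ where $s_0=(0,v)$.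

For $j\le m$ put $R_j=(\emptyset,\{j\})$. These elements are pairwise disjoint, $R_j\le R$, and $c_0R_j=e(C_0R)=c_0R$.

Suppose $A\in\mathrm{RCA}_\alpha$. As $R\ne0$, there is a homomorphism $h$ from $A$ to a cylindric set algebra, with base $W$ say, such that $h(R)\ne\emptyset$. Let $s\in h(R)$. For each $j\le m$ we have $h(R)\subseteq C_0h(R)=C_0h(R_j)$, so there is $u_j\in W$ with $s(0/u_j)\in h(R_j)$. Since the $h(R_j)$ are pairwise disjoint, $u_0,\dots,u_m$ are $m+1$ distinct elements. On the other hand, $s(0/u_j)\in h(R)\subseteq h(P)$ for all $j$. Since $h(P)=C_1h(P)$,
\[
s(0/u_0,1/u_j)\in h(P)\qquad\text{and}\qquad s(0/u_j,1/u_j)\in h(P)\cap D_{01}.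
\]
Hence $s(0/u_0,1/u_j)\in h(P)\cap C_0(D_{01}\cap h(P))\subseteq\bigcup_{i\in\mathbb Z_m}h(F_i)$ for each of the $m+1$ values of $j$, by \eqref{eq:P}. By the pigeonhole principle there are $i\in\mathbb Z_m$ and $j\ne j'$ with
\[
s(0/u_0,1/u_j)\in h(F_i)\qquad\text{and}\qquad s(0/u_0,1/u_{j'})\in h(F_i).
\]
Let $z=s(0/u_0,1/u_j,2/u_{j'})$. Since $C_2h(F_i)=h(F_i)$, both $z$ and $z(1/u_{j'})=s(0/u_0,1/u_{j'},2/u_{j'})$ are in $h(F_i)$, and the latter is also in $D_{12}$. Thus $z\in h(F_i)\cap C_1(D_{12}\cap h(F_i))\subseteq D_{12}$ by \eqref{eq:F}. This says $u_j=u_{j'}$, a contradiction.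
\end{proof}

\begin{remark}
The hypothesis $\alpha\ge3$ is used in \eqref{eq:F}, where the third coordinate compares two values of the function coded by $F_i$. For $\alpha\le2$ the lemma fails for large $k$, since $\mathrm{RCA}_\alpha$ is then axiomatized by finitely many equations.
\end{remark}

\section{Nonfinite axiomatizability}\label{sec:proof}

We now multiply the algebras of Lemma~\ref{lem:split} by $M$. By Theorem~\ref{thm:transfer} and Lemma~\ref{lem:FM}(3), every quasi-variety $K$ generating $\mathrm{RCA}_\alpha$ lies between $\{B\times M:B\in\mathrm{RCA}_\alpha\}$ and $\mathrm{RCA}_\alpha$. Nothing else about $K$ is needed, so we state the result for all such classes.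

\begin{theorem}\label{thm:interval}
Let $\alpha\ge3$ and let $L$ be a class of algebras, closed under isomorphism, with
\[
\{B\times M: B\in\mathrm{RCA}_\alpha\}\subseteq L\subseteq\mathrm{RCA}_\alpha .
\]
\begin{enumerate}
\item For no $k<\omega$ is $L$ axiomatizable by universal formulas each containing at most $k$ variables.
\item If $\alpha=n<\omega$, then $L$ is not axiomatizable by any finite set of first-order sentences.
\end{enumerate}
\end{theorem}

\begin{proof}
For $k<\omega$ let $A_k$ be an algebra as in Lemma~\ref{lem:split}. Then $A_k\times M\notin L$, for otherwise $A_k\times M\in\mathrm{RCA}_\alpha$, and so would be its homomorphic image $A_k$.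

(1) Suppose that $L$ is axiomatized by a set $\Sigma$ of universal formulas with at most $k$ variables each. We show $A_k\times M\models\Sigma$, a contradiction. A universal formula with at most $k$ variables holds in an algebra iff it holds in all its $k$-generated subalgebras, since an open formula can be evaluated in the subalgebra generated by the values of its variables. So let $C$ be a $k$-generated subalgebra of $A_k\times M$, and let $A_0\le A_k$ be its image under the first projection. Then $A_0$ is $k$-generated, so $A_0\in\mathrm{RCA}_\alpha$ and $A_0\times M\in L$. Since $\Sigma$ is universal, $L$ is closed under subalgebras, and $C\le A_0\times M$ gives $C\in L$. Hence $C\models\Sigma$.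

(2) Let $A$ be the ultraproduct of the $A_k$ $(k<\omega)$ modulo a nonprincipal ultrafilter on $\omega$. An equation valid in $\mathrm{RCA}_n$ with at most $l$ variables holds in $A_k$ for all $k\ge l$, because it holds in the $k$-generated subalgebras. Hence it holds in $A$. So $A\in\mathrm{RCA}_n$, because $\mathrm{RCA}_n$ is a variety. The ultraproduct of the algebras $A_k\times M$ is isomorphic to the product of $A$ and the ultrapower of $M$, and the latter is isomorphic to $M$ because $M$ is finite (Lemma~\ref{lem:M}). So an ultraproduct of algebras outside $L$ is isomorphic to $A\times M\in L$. If $L$ were axiomatized by finitely many sentences with conjunction $\psi$, then its complement would be axiomatized by $\neg\psi$ and would be closed under ultraproducts by \L o\'s's theorem, a contradiction.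
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Theorem~\ref{thm:interval}(1) with $L=K$. For (a) and (b) we pass from first-order axioms to quasi-equations, using that $\mathrm{Qe}(K)$ axiomatizes $K$.

(a) Let $\mathbf HK=\mathrm{RCA}_n$, $n\ge3$, and suppose that $K$ is axiomatized by finitely many sentences. They follow from $\mathrm{Qe}(K)$, so by compactness they follow from a finite subset of $\mathrm{Qe}(K)$. This subset then axiomatizes $K$. It contains only finitely many variables, which contradicts the first assertion.

(b) Here compactness gives finitely many quasi-equations for one instance of each schema only, and we use the symmetry of the indices to handle the other instances. Let $K$ be axiomatized by the set $\Theta$ of all (universally closed) instances of the schemata $\varphi_1,\dots,\varphi_r$, and let $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$. By Lemma~\ref{lem:FM}(3), $\mathbf HK=\mathrm{RCA}_\omega$. For a permutation $\pi$ of $\omega$ and a formula $\varphi$ let $\pi(\varphi)$ be obtained by replacing each index $i$ in $\varphi$ by $\pi(i)$. For an algebra $A$ let $A^\pi$ be the algebra with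 the same universe and Boolean part whose operations $c_i,d_{ij}$ are the operations $c_{\pi(i)},d_{\pi(i)\pi(j)}$ of $A$. Then $A\models\pi(\varphi)$ iff $A^\pi\models\varphi$, so
\begin{equation}\label{eq:perm}
\Gamma\models\varphi\quad\text{implies}\quad\pi(\Gamma)\models\pi(\varphi)
\end{equation}
for every set $\Gamma$ of formulas. Since $\pi(\Theta)=\Theta$, it follows that $\mathrm{Qe}(K)$ is closed under every $\pi$.

Fix one instance $\varphi_s^0$ of each $\varphi_s$. By compactness there is a finite set $Q_s\subseteq\mathrm{Qe}(K)$ with $Q_s\models\varphi_s^0$. Every instance of $\varphi_s$ is of the form $\pi(\varphi_s^0)$: two instances arise from two injections of the finite set of index variables of $\varphi_s$ into $\omega$, and the resulting bijection between two finite subsets of $\omega$ extends to a permutation of $\omega$. By \eqref{eq:perm}, $\pi(Q_s)\models\pi(\varphi_s^0)$. Hence the set $\bigcup_{s}\bigcup_\pi\pi(Q_s)$ implies $\Theta$. Being contained in $\mathrm{Qe}(K)$, it axiomatizes $K$. Renaming indices does not change the variables, so the quasi-equations in this set have boundedly many variables. This contradicts the first assertion.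
\end{proof}

\section{All quasi-varieties generating $\mathrm{RCA}_\alpha$}\label{sec:class}

In this section $\alpha$ is any ordinal. Let $Q_\alpha$ be the quasi-variety axiomatized by all quasi-equations valid in $F$; it is the smallest quasi-variety containing $F$. The results of Section~\ref{sec:transfer} identify the quasi-varieties generating $\mathrm{RCA}_\alpha$ as those cut out of $\mathrm{RCA}_\alpha$ by quasi-equations like the one in Example~\ref{ex:proper}.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item For a quasi-variety $K$ the following are equivalent:
\begin{enumerate}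
\item[(i)] $\mathbf HK=\mathrm{RCA}_\alpha$;
\item[(ii)] $Q_\alpha\subseteq K\subseteq\mathrm{RCA}_\alpha$;
\item[(iii)] $K=\mathrm{RCA}_\alpha\cap\mathrm{Mod}(\Delta)$ for some set $\Delta$ of quasi-equations whose premises are not satisfiable in $M$.
\end{enumerate}
\item $A\in Q_\alpha$ iff $A\in\mathrm{RCA}_\alpha$ and either $A$ is trivial or every finite system of equations satisfiable in $A$ is satisfiable in $M$.
\item For $1\le n<\omega$: $A\in Q_n$ iff $A\in\mathrm{RCA}_n$ and either $A$ is trivial or each of the algebras $M_1,\dots,M_n$ of Lemma~\ref{lem:M} is a homomorphic image of $A$.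
\end{enumerate}
\end{theorem}

\begin{proof}
(1) A quasi-variety contains $F$ iff it contains $Q_\alpha$, so (i) and (ii) are equivalent by Lemma~\ref{lem:FM}(3).

(i)$\Rightarrow$(iii): Let $\Delta$ be the set of those members of $\mathrm{Qe}(K)$ whose premise is not satisfiable in $M$. Since $F\in K$, the other members of $\mathrm{Qe}(K)$ are valid in $\mathrm{RCA}_\alpha$ by Lemma~\ref{lem:key}. As $K\subseteq\mathrm{RCA}_\alpha$, we conclude $K=\mathrm{RCA}_\alpha\cap\mathrm{Mod}(\Delta)$.

(iii)$\Rightarrow$(i): By Lemma~\ref{lem:FM}(2) the premises of members of $\Delta$ are not satisfiable in $F$, so $F\models\Delta$. Thus $F\in K\subseteq\mathrm{RCA}_\alpha$, and Lemma~\ref{lem:FM}(3) applies.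

(2) Let $A\in Q_\alpha$. Then $A\in\mathrm{RCA}_\alpha$, since the equations valid in $\mathrm{RCA}_\alpha$ are among the quasi-equations valid in $F$. If a finite system of equations is not satisfiable in $M$, then it is not satisfiable in $F$ by Lemma~\ref{lem:FM}(2). Therefore the quasi-equation with this system as its premise and with the conclusion $0=1$ is valid in $F$, and hence in $A$. If $A$ is nontrivial, this means that the system is not satisfiable in $A$.

Conversely, trivial algebras satisfy all quasi-equations. Let $A\in\mathrm{RCA}_\alpha$ be nontrivial with the stated property, and let $q$ be valid in $F$. If the premise of $q$ is satisfiable in $M$, then $A\models q$ by Lemma~\ref{lem:key}. Otherwise the premise is not satisfiable in $A$ either, and $A\models q$ vacuously.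

(3) In view of (2) and Lemma~\ref{lem:M}, it suffices to show that, for $A\in\mathrm{RCA}_n$, every finite system of equations satisfiable in $A$ is satisfiable in $M$ iff there is a homomorphism $A\to M$. Indeed, a homomorphism into $M\cong M_1\times\dots\times M_n$ exists iff there are homomorphisms $A\to M_i$ for all $i$, and the latter are onto because $M_i$ is generated by $\emptyset$.

If there is a homomorphism $A\to M$, it carries solutions in $A$ to solutions in $M$. Conversely, suppose that all finite systems satisfiable in $A$ are satisfiable in $M$. The set ${}^AM$ of all maps $A\to M$ is compact in the product topology, with $M$ finite and discrete. A map $g$ is a homomorphism iff it satisfies all conditions $g(a+b)=g(a)+g(b)$, $g(c_ia)=c_ig(a)$, $g(d_{ij})=d_{ij}$, and so on, for $a,b\in A$ and $i,j<n$. Each condition involves only finitely many values of $g$ and so defines a closed set. Any finitely many of these closed sets have a common point. To see this, introduce a variable $y_a$ for each element $a$ involved, and write the conditions as equations such as $y_{a+b}=y_a+y_b$. This finite system is satisfied in $A$ by $y_a\mapsto a$, hence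 it is satisfiable in $M$. By compactness some map satisfies all the conditions.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Andreka} H.~Andr\'eka, \emph{Ann. Pure Appl. Logic} \textbf{89} (1997).

\bibitem{HPL} \emph{Handbook of Philosophical Logic}, 2nd edition, Dov M.~Gabbay and F.~Guenthner.
\url{http://exosomatic.net/ENTER/Philosophy-Psychology-Sociology%20-%20&%20SEE%20Self%20Help/Handbook%20of%20Philosophical%20Logic,%202nd%20Edi.%20-%20Dov%20M.%20Gabbay%20and%20F.%20Guenthner.pdf}
\end{thebibliography}

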